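# Homomorphism-closed queries on graphs when every probability is one half

## 1. Two loops joined by an edge

Take a finite directed graph whose edges carry labels $U$, $E$, $T$. Keep each labeled edge with probability $1/2$, independently. What is the probability that the surviving graph contains a $U$-loop at some $x$, a $T$-loop at some $y$, and an $E$-edge from $x$ to $y$? We first prove that this number is hard to compute. That is the easy special case of a general question, and its proof shows what to look at in general.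

**Definitions.** Fix a finite relational signature $\sigma$ in which every relation symbol has arity 2. A *database instance* over $\sigma$ is a finite set of *facts* $R(a,b)$ with $R\in\sigma$. Self-loops $R(a,a)$ are allowed, and so are several facts on the same pair of elements. A *conjunctive query* (CQ) is an existentially quantified conjunction of atoms $R(x,y)$ over variables, and a *union of conjunctive queries* (UCQ) is a finite disjunction of CQs. There is no negation, no inequality and no constant. A *tuple-independent database* (TID) is an instance $D$ with a probability $\Pr(F)\in[0,1]$ for each fact $F\in D$. Facts are independent, so a possible world $W\subseteq D$ has probability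
$$\Pr(W)=\prod_{F\in W}\Pr(F)\prod_{F\in D\setminus W}(1-\Pr(F)).$$
For a fixed Boolean query $Q$, the problem $\mathrm{PQE}(Q)$ takes a TID and outputs $\sum_{W\subseteq D,\,W\models Q}\Pr(W)$. For rational $p\in(0,1)$, $\mathrm{PQE}_p(Q)$ is the restriction to TIDs in which every fact has probability exactly $p$. For $p=1/2$ the output is $N/2^{|D|}$, where $N$ is the number of $W\subseteq D$ with $W\models Q$, so $\mathrm{PQE}_{1/2}(Q)$ is a counting problem in disguise. Complexity is measured in the size of the TID, with $Q$ fixed, and "#P-hard" means #P-hard under polynomial-time Turing reductions.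

Our first query is $h:\ U(x,x),E(x,y),T(y,y)$. On $D=\{U(a,a),E(a,b),T(b,b)\}$ at probability $1/2$ the answer is $1/8$. If we drop the last atom, the query $U(x,x),E(x,y)$ is easy: with $d(a)$ the number of facts $E(a,b)\in D$, the events for different $a$ are independent, and the query fails with probability $\prod_{a:\,U(a,a)\in D}\tfrac12(1+2^{-d(a)})$. With $T$ back, one vertex $a$ with $U(a,a)$, $E(a,b_i)$, $T(b_i,b_i)$ for $i\le k$ is still easy: given $U(a,a)$, each $b_i$ fails to complete the pattern with probability $3/4$, so $\Pr(\neg h)=\tfrac12+\tfrac12(3/4)^k$. When several loops $U(a,a)$ share the $b$'s, we have to sum over all patterns of surviving loops.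

Let $(X,Y,E)$ be a bipartite graph, and take the facts $U(x,x)$, $T(y,y)$, and $E(x,y)$ for $xy\in E$. Let $u_x,t_y\in\{0,1\}$ say which loops survive. Given these bits, an edge $xy$ is harmless with probability $f(u_x,t_y)$, where
$$f=\begin{pmatrix}f(0,0)&f(0,1)\\f(1,0)&f(1,1)\end{pmatrix}=\begin{pmatrix}1&1\\1&\tfrac12\end{pmatrix},\qquad \Pr(\neg h)=\sum_{u,t}2^{-|X|-|Y|}\prod_{xy\in E}f(u_x,t_y).$$
So we must show that a certain two-state sum is hard. We need two tools.

**Extraction principle.** Let $d$ be constant and let $Z(\ell_1,\dots,\ell_d)=\sum_i w_i\,z_{i,1}^{\ell_1}\cdots z_{i,d}^{\ell_d}$, where the index $i$ may range over exponentially many terms, but each $z_{i,j}$ lies in an explicit set $B_j$ of polynomially many rationals of polynomial bit size. From the values of $Z$ for $0\le\ell_j<|B_j|$ we can compute in polynomial time, for every tuple $(z_1,\dots,z_d)\in\prod_j B_j$, the sum of the $w_i$ over the $i$ with $(z_{i,1},\dots,z_{i,d})=(z_1,\dots,z_d)$.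

Indeed, if we group equal tuples, these sums solve a linear system whose matrix is the tensor product of $d$ Vandermonde matrices with distinct nodes. It is invertible and of polynomial size.

**Tutte polynomial.** For a multigraph $G=(V,F)$ and $B\subseteq F$ let $k(B)$ be the number of components of $(V,B)$, and $k(G)=k(F)$. Then
$$T_G(x,y)=\sum_{B\subseteq F}(x-1)^{k(B)-k(G)}(y-1)^{|B|+k(B)-|V|}.$$
For $\phi:V\to\{0,1\}$ let $\mathrm{mono}(\phi)$ be the number of edges whose ends get the same value. Expanding $2^{\mathrm{mono}(\phi)}=\prod_{e\in F}(1+[e\text{ monochromatic}])$,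
$$\sum_\phi 2^{\mathrm{mono}(\phi)}=\sum_{B\subseteq F}\#\{\phi\text{ constant on the components of }B\}=\sum_{B\subseteq F}2^{k(B)}=2^{k(G)}\,T_G(3,2).\tag{1}$$
By Jaeger, Vertigan and Welsh (Math. Proc. Camb. Phil. Soc. 108, 1990), evaluating $T_G$ at a fixed rational point is #P-hard off the curve $(x-1)(y-1)=1$ and the points $(1,1),(-1,-1),(0,-1),(-1,0)$. The point $(3,2)$ has $(x-1)(y-1)=2$, so it is a hard point. A loop of $G$ only multiplies $T_G(3,2)$ by $2$, so we may take $G$ loopless.

**Lemma 1 (two positive states).** Let $c,c':\{0,1\}\to\mathbb Q_{>0}$ and $f:\{0,1\}^2\to\mathbb Q_{>0}$ be fixed, with $\det f\neq0$ and $g(0)\ne g(1)$, where $g(s)=c'(0)f(s,0)+c'(1)f(s,1)$. Then it is #P-hard to compute, for a bipartite graph $(X,Y,E)$,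
$$Z=\sum_{\xi:X\to\{0,1\}}\ \sum_{\zeta:Y\to\{0,1\}}\ \prod_{x}c(\xi_x)\prod_yc'(\zeta_y)\prod_{xy\in E}f(\xi_x,\zeta_y).$$

*Proof.* **Step 1: two gadgets.** We want to know what a $Y$-vertex does once its own state is summed out. Adjacent to a single $x$, it contributes $g(\xi_x)$. Adjacent exactly to $x_1,x_2$, it contributes $H(\xi_{x_1},\xi_{x_2})$, where $H(s,t)=\sum_jc'(j)f(s,j)f(t,j)$. As a matrix, $H=f\,\mathrm{diag}(c'(0),c'(1))\,f^{\mathsf T}$, so $H_{00}H_{11}-H_{01}^2=c'(0)c'(1)(\det f)^2>0$. Hence $\chi:=H_{00}H_{11}/H_{01}^2>1$.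

**Step 2: the graph.** We turn a loopless multigraph $G=(V,F)$, $n=|V|$, $m=|F|$, into inputs. Let $X=\{v,v':v\in V\}$, two copies of each vertex. Attach $\ell_0$ pendant $Y$-vertices to each element of $X$. For each $v$ add $\ell_1$ $Y$-vertices adjacent to $v,v'$. For each $vw\in F$ add $\ell_2$ $Y$-vertices adjacent to $v,w$ and $\ell_2$ adjacent to $v',w'$. Then
$$Z=\sum_{\xi}\prod_xc(\xi_x)\Bigl(\prod_xg(\xi_x)\Bigr)^{\ell_0}\Bigl(\prod_vH(\xi_v,\xi_{v'})\Bigr)^{\ell_1}\Bigl(\prod_{vw\in F}H(\xi_v,\xi_w)H(\xi_{v'},\xi_{w'})\Bigr)^{\ell_2}.$$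
Each base depends only on how often each state or pair of states occurs, so the extraction principle applies with $d=3$.

**Step 3: forcing $\xi_{v'}\ne\xi_v$.** We extract the terms whose first base is $(g(0)g(1))^n$ and whose second base is $H_{01}^n$. The first base is $g(0)^{2n-i}g(1)^i$ with $i$ the number of ones. As $g(0)\ne g(1)$ are positive, the first condition says $i=n$. Let $a,b,d$ be the numbers of $v$ whose pair $(\xi_v,\xi_{v'})$ is $(0,0)$, mixed, $(1,1)$. Then $a+b+d=n$ and $b+2d=n$, so $a=d$, and the second base is $H_{01}^{b}(H_{00}H_{11})^a=H_{01}^n\chi^a$. Since $\chi\neq1$, the second condition says $a=d=0$. Such $\xi$ correspond to maps $\phi:V\to\{0,1\}$ through $\xi_v=\phi(v)$, $\xi_{v'}=1-\phi(v)$.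

**Step 4: reading off monochromatic edges.** For these $\xi$, the weight $\prod_x c(\xi_x)$ is $(c(0)c(1))^n\ne0$. An edge $vw$ contributes $H_{00}H_{11}$ to the third base if it is monochromatic and $H_{01}^2$ otherwise. So the third base is $H_{01}^{2m}\chi^k$ with $k=\mathrm{mono}(\phi)$, and these values are distinct for distinct $k$. We obtain the number of $\phi$ with $\mathrm{mono}(\phi)=k$ for every $k$, hence $T_G(3,2)$ by (1). $\blacksquare$

For $h$ at probability $1/2$ we have $c=c'=(\tfrac12,\tfrac12)$, $\det f=-\tfrac12$, $g(0)=1$ and $g(1)=\tfrac34$. So $\mathrm{PQE}_{1/2}(h)$ is #P-hard.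

## 2. From one query to all: a determinant that has to be nonzero

**Definitions.** A *homomorphism* from $D$ to $D'$ is a map $k$ on elements such that $R(k(a),k(b))\in D'$ whenever $R(a,b)\in D$. A Boolean query $Q$ is *closed under homomorphisms* if $D\models Q$ and a homomorphism $D\to D'$ imply $D'\models Q$. Two queries are *equivalent* if they agree on all finite instances over $\sigma$.

Every UCQ is closed under homomorphisms. So are the homomorphism-closed fragments of regular path queries, of Datalog without negation, inequalities or constants, and of ontology-mediated queries whose ontology language preserves homomorphism closure. We recall three results.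

1. Dalvi and Suciu: for every UCQ $Q$, either $\mathrm{PQE}(Q)$ is in polynomial time, and $Q$ is called *safe*, or $\mathrm{PQE}(Q)$ is #P-hard, and $Q$ is called *unsafe*.
2. Amarilli and Ceylan: over arity-2 signatures, for any homomorphism-closed $Q$, $\mathrm{PQE}(Q)$ is #P-hard unless $Q$ is equivalent to a safe UCQ.
3. Amarilli and Kimelfeld: for non-hierarchical self-join-free CQs, PQE is #P-hard even when all probabilities are $1/2$.

The query $h$ is of the third kind: no relation is repeated, and the sets of atoms containing $x$ and containing $y$ overlap without being nested.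

The slides "A Dichotomy for Homomorphism-Closed Queries on Probabilistic Graphs" (https://a3nm.net/work/talks/icdt2020/amarilli2020dichotomy_slides.pdf) pose as an open question: does the result of Amarilli and Ceylan still hold when all probabilities are $1/2$? That is, must $\mathrm{PQE}_{1/2}(Q)$ be #P-hard for every homomorphism-closed $Q$ not equivalent to a safe UCQ?

The sensible first attempt is to rerun Section 1 with another query. Suppose that a world is described by one bit $u_v$ and one bit $t_v$ per vertex (is a certain loop present?), and that, given the bits, each ordered pair $(v,w)$ avoids the query independently with probability $f_\tau(u_v,t_w)$, where $\tau$ is the set of labels offered on $(v,w)$. Lemma 1 then gives hardness as soon as some $f_\tau$ satisfies its hypotheses, and the essential one is $\det f_\tau\neq0$. If $f_\tau$ has rank 1 for every $\tau$, then on every instance the sum over the bits factors vertex by vertex. In that case no gadget built from facts can restore a coupling. So the attempt stops at the determinant,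 and we ask whether it can vanish at $p=\frac12$ without vanishing for all weights.

With one label, as in $h$, the determinant at probability $p$ is $-p$, which is never zero on $(0,1)$. With four labels $A,A',B,B'$ and the union of $U(x,x),A(x,y),A'(x,y)$ and $B(x,y),B'(x,y),T(y,y)$, we get $f(u,t)=(1-p^2u)(1-p^2t)$. The determinant is always zero, because nothing ties the $A$'s to the $B$'s. For arbitrary fact probabilities the pair matrix still factors in this way, so this union is safe.

We want something in between, so we add a fifth label $J$ which, when present, forbids $A$ together with $B$, and $A'$ together with $B'$. Let the other labels have probability $1/2$ and $J$ probability $r$. Counting the allowed subsets of $\{A,A',B,B'\}$, with rows indexed by $u$ and columns by $t$, gives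
$$M_0=\begin{pmatrix}16&12\\12&9\end{pmatrix}\ (J\text{ absent}),\qquad M_1=\begin{pmatrix}9&8\\8&7\end{pmatrix}\ (J\text{ present}).$$
(The entries are verified in Section 3.) Here $\det M_0=0$, $\det M_1=-1$, and the mixed term is $16\cdot7+9\cdot9-2\cdot12\cdot8=1$, so
$$\det\bigl((1-r)M_0+rM_1\bigr)=r(1-r)-r^2=r(1-2r).\tag{2}$$
The coupling that $J$ creates cancels exactly when $J$ is a fair coin.

## 3. A union of four conjunctive queries that is hard in general and easy at one half

Let $\sigma_0=\{U,T,A,A',B,B',J\}$ and $Q_0=q_1\vee q_2\vee q_3\vee q_4$, with all variables existentially quantified: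

* $q_1:\ U(x,x),A(x,y),A'(x,y)$
* $q_2:\ A(x,y),J(x,y),B(x,y)$
* $q_3:\ A'(x,y),J(x,y),B'(x,y)$
* $q_4:\ B(x,y),B'(x,y),T(y,y)$

**Theorem A.** (i) $\mathrm{PQE}_{1/2}(Q_0)$ is in polynomial time. (ii) $\mathrm{PQE}(Q_0)$ is #P-hard. Hence, if $\mathrm{FP}\ne\#\mathrm P$, then $Q_0$ is closed under homomorphisms, is not equivalent to a safe UCQ, and $\mathrm{PQE}_{1/2}(Q_0)$ is not #P-hard.

So, assuming $\mathrm{FP}\neq\#\mathrm P$, the answer to the question is no.

*Proof.* **Step 1: the probability as a sum over loops.** This step puts $Q_0$ in the form of Section 2. Let $P=\{A,A',B,B',J\}$. For an ordered pair $(v,w)$ of elements of $D$, possibly $v=w$, let $\tau_{vw}=\{R\in P:R(v,w)\in D\}$. Distinct ordered pairs have disjoint sets of $P$-facts, and these are disjoint from the $U$- and $T$-facts. For a world $W$ put $u_v=[U(v,v)\in W]$ and $t_v=[T(v,v)\in W]$. Facts $U(a,b)$, $T(a,b)$ with $a\ne b$ play no role. All atoms of one $q_i$ other than its loop sit on one ordered pair, so $W\not\models Q_0$ iff for every $(v,w)$ the set $\alpha=\{R\in P:R(v,w)\in W\}$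 satisfies
$$\neg(u_v\wedge A,A'\in\alpha),\quad\{A,J,B\}\not\subseteq\alpha,\quad\{A',J,B'\}\not\subseteq\alpha,\quad\neg(t_w\wedge B,B'\in\alpha).\tag{3}$$
Let $f_\tau(u,t)$ be the probability that a random subset $\alpha$ of $\tau$ satisfies (3) with $u_v=u$, $t_w=t$. (If the fact probabilities vary from pair to pair, so does $f$. Below they do not.) By independence,
$$\Pr(\neg Q_0)=\mathbb E_{u,t}\prod_{(v,w)}f_{\tau_{vw}}(u_v,t_w),\tag{4}$$
where the $u_v,t_w$ are independent, $u_v=0$ if $U(v,v)\notin D$, and $t_v=0$ if $T(v,v)\notin D$. Both $\alpha=\emptyset$ and $\alpha=\{J\}$ satisfy (3), so $f_\tau>0$ whenever the facts other than $J$ have probability less than $1$.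

**Step 2: at probability $1/2$ every $f_\tau$ has rank 1.** If $\{A,A'\}\not\subseteq\tau$, then $f_\tau$ does not depend on $u$; if $\{B,B'\}\not\subseteq\tau$, it does not depend on $t$. In both cases the rank is 1. Two sets $\tau$ remain. For $\tau=\{A,A',B,B'\}$ we have $f_\tau(u,t)=(1-u/4)(1-t/4)$. For $\tau=P$ we count the subsets $\alpha$ satisfying (3).

* $J\notin\alpha$. There are 4 choices for $\alpha\cap\{A,A'\}$ if $u=0$ and 3 if $u=1$, and likewise for $\{B,B'\}$ with $t$. The counts for $(u,t)=(0,0),(1,0),(0,1),(1,1)$ are $16,12,12,9$, the entries of $M_0$.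
* $J\in\alpha$, $(0,0)$. We avoid $A\wedge B$ and $A'\wedge B'$, which gives $3\cdot3=9$.
* $J\in\alpha$, $(1,0)$. For $\alpha\cap\{A,A'\}=\emptyset,\{A\},\{A'\}$ there remain $4,2,2$ choices for $\alpha\cap\{B,B'\}$, in total $8$. By symmetry $(0,1)$ also gives $8$.
* $J\in\alpha$, $(1,1)$. Now $\alpha\cap\{B,B'\}$ is $\emptyset$, $\{B\}$ or $\{B'\}$, and the cases $\emptyset,\{A\},\{A'\}$ leave $3,2,2$ choices, in total $7$.

This confirms $M_0,M_1$. The sums are $25,20,20,16$, and $25\cdot16=400=20\cdot20$, so $f_P$ has rank 1.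

**Step 3: the product formula.** This step proves (i). By Step 2, $f_\tau(u,t)=f_\tau(0,0)\gamma_\tau^u\delta_\tau^t$ with $\gamma_\tau=f_\tau(1,0)/f_\tau(0,0)$ and $\delta_\tau=f_\tau(0,1)/f_\tau(0,0)$. Substituting in (4), the bits separate:
$$\Pr(\neg Q_0)=\prod_{(v,w)}f_{\tau_{vw}}(0,0)\cdot\prod_{v:\,U(v,v)\in D}\tfrac12\Bigl(1+\prod_w\gamma_{\tau_{vw}}\Bigr)\cdot\prod_{w:\,T(w,w)\in D}\tfrac12\Bigl(1+\prod_v\delta_{\tau_{vw}}\Bigr).$$
This is computable in polynomial time. As a check, take $U(a,a)$, $T(b,b)$ and all five $P$-facts on $(a,b)$. Directly, $\Pr(\neg Q_0)=\frac14\cdot\frac{25+20+20+16}{32}=\frac{81}{128}$, and the formula gives $\frac{25}{32}\cdot\frac9{10}\cdot\frac9{10}=\frac{81}{128}$.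

**Step 4: hardness with weights.** For (ii) we reduce from counting independent sets in bipartite graphs, which is #P-complete (Provan and Ball, SIAM J. Comput. 12, 1983). Let $(X,Y,E)$ be bipartite and $r\in[\frac12,1]$ rational. Take $U(x,x)$ for $x\in X$, $T(y,y)$ for $y\in Y$, and all five $P$-facts on $(x,y)$ for $xy\in E$. Give the $A,A',B,B'$-facts probability $\frac12$ and the $J$-facts probability $r$. By Step 2 the matrix of an edge is
$$f_{00}=\tfrac{16-7r}{16},\qquad f_{10}=f_{01}=\tfrac{12-4r}{16},\qquad f_{11}=\tfrac{9-2r}{16}.$$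
With $\theta=f_{10}/f_{00}$ and $\varrho=f_{00}f_{11}/f_{10}^2$ we have $f(u,t)=f_{00}\,\theta^{u+t}\varrho^{ut}$. Give $U(x,x)$ probability $1/(1+\theta^{\deg x})$ and $T(y,y)$ probability $1/(1+\theta^{\deg y})$; these are rationals of polynomial size. The weight of $u_x=1$ times $\theta^{\deg x}$ is then $\theta^{\deg x}/(1+\theta^{\deg x})$, which is the weight of $u_x=0$. The same holds for $y$. So by (4)
$$\Pr(\neg Q_0)=K\sum_{u,t}\varrho(r)^{e(u,t)},\qquad e(u,t)=\#\{xy\in E:u_x=t_y=1\},$$
where $K=f_{00}^{|E|}\prod_{z\in X\cup Y}\frac{\theta^{\deg z}}{1+\theta^{\deg z}}>0$. By (2),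
$$\varrho(r)-1=\frac{r(1-2r)}{(12-4r)^2}=\frac{r(1-2r)}{16(3-r)^2}.$$
The derivative of $r(1-2r)/(3-r)^2$ has, for $r<3$, the sign of $(1-4r)(3-r)+2r(1-2r)=3-11r$, which is negative on $[\frac12,1]$. So $\varrho$ is injective there. Using $|E|+1$ values of $r$ we interpolate the polynomial $\sum_kN_kz^k$ with $N_k=\#\{(u,t):e(u,t)=k\}$, and $N_0$ is the number of independent sets.

**Step 5: the consequence.** $Q_0$ is a UCQ, so it is closed under homomorphisms. If it were equivalent to a safe UCQ, $\mathrm{PQE}(Q_0)$ would be in polynomial time, and (ii) would give $\mathrm{FP}=\#\mathrm P$. If $\mathrm{PQE}_{1/2}(Q_0)$ were #P-hard, (i) would give $\mathrm{FP}=\#\mathrm P$. $\blacksquare$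

## 4. The value one half is the only exception for $Q_0$

**Theorem B.** For every rational $p\in(0,1)$ with $p\ne1/2$, $\mathrm{PQE}_p(Q_0)$ is #P-hard. Moreover $\mathrm{PQE}(Q_0)$ is #P-hard when $J$-facts have probability $1$ and all other facts have probability $1/2$.

*Proof.* **Step 1: fitting Lemma 1.** Given a bipartite graph $(X,Y,E)$, take $U(x,x)$ for $x\in X$, $T(y,y)$ for $y\in Y$, and all $P$-facts on $(x,y)$ for $xy\in E$. By (4), $\Pr(\neg Q_0)$ is the sum $Z$ of Lemma 1 with $f=f_P$ and $c=c'=(1-p,p)$, respectively $(\frac12,\frac12)$ in the second statement. All entries of $f$ are positive. For each $t$ we have $f(0,t)>f(1,t)$, because $\alpha=\{A,A'\}$ (with $J$ added if $J$ is certain) has positive probability and is allowed for $u=0$ but not for $u=1$. Hence $g(0)>g(1)$, and only $\det f\neq0$ remains.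

**Step 2: the determinant for uniform $p$.** Put $q=1-p$ and condition on $J$. Then

* $f_{00}=q+p(1-p^2)^2=1-2p^3+p^5=q(1+p+p^2-p^3-p^4)$;
* $f_{10}=f_{01}=q(1-p^2)+p(q^2+2pq\cdot q)=q^2(1+p)+pq^2(1+2p)=q^2(1+2p+2p^2)$;
* $f_{11}=q(1-p^2)^2+p\bigl(q^2(q^2+2pq)+2pq\cdot q\bigr)=q^2\bigl[q(1+p)^2+p(q^2+2pq+2p)\bigr]$.

The bracket in the last line is $(1+p-p^2-p^3)+p(1+2p-p^2)=1+2p+p^2-2p^3$. Now
$$(1+p+p^2-p^3-p^4)(1+2p+p^2-2p^3)=1+3p+4p^2-4p^4-5p^5+p^6+2p^7,$$
$$(1-p)(1+2p+2p^2)^2=(1-p)(1+4p+8p^2+8p^3+4p^4)=1+3p+4p^2-4p^4-4p^5.$$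
The difference is $-p^5+p^6+2p^7=p^5(2p-1)(p+1)$, so
$$\det f=p^5(1-p)^3(2p-1)(p+1).$$
On $(0,1)$ this vanishes only at $p=\frac12$.

**Step 3: $J$ certain.** Then $f=\frac1{16}M_1$, whose determinant is $-\frac1{256}\neq0$. $\blacksquare$

## 5. A dichotomy for unions of conjunctive queries, and its reduction to connected queries

Tractability at uniform probability $p$ is therefore not safety. The matrices of Section 2 suggest what replaces it, namely rank.

**Theorem C.** For every UCQ $Q$ over an arity-2 signature and every rational $p\in(0,1)$, $\mathrm{PQE}_p(Q)$ is either in polynomial time or #P-hard. A decidable criterion is given in Section 9.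

**Corollary D.** For every homomorphism-closed $Q$ over an arity-2 signature, $\mathrm{PQE}_{1/2}(Q)$ is either in polynomial time or #P-hard. The polynomial cases are exactly the UCQs satisfying the criterion of Theorem C for $p=1/2$ (up to the case $\mathrm{FP}=\#\mathrm P$).

Fix rational $p\in(0,1)$. Constantly true or false queries are trivial, so all CQs below have at least one atom. We identify a CQ with its canonical instance, whose elements are the variables and whose facts are the atoms, so that $W\models M$ iff there is a homomorphism $M\to W$. Let $m_1,\dots,m_k$ be the connected components of the CQs of $Q$. For an instance $W$ put $I(W)=\{i:W\models m_i\}$. Then $W\models Q$ iff $\Phi(I(W))=1$ for a fixed monotone $\Phi$: some disjunct has all its components in $I(W)$.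

Let $\mathcal L=\{I(W):W\text{ a finite instance}\}$. It contains $\emptyset$, from the empty instance. It is closed under union, since a connected query maps into a disjoint union iff it maps into one part, so that $I(W\uplus W')=I(W)\cup I(W')$. It is computable: if $I(W)=x$, then $\biguplus_{i\in x}m_i$ maps to $W$, so $I(\biguplus_{i\in x}m_i)=x$. Thus $x\in\mathcal L$ iff $W_x:=\biguplus_{i\in x}m_i$ has $I(W_x)=x$.

By Möbius inversion on the finite poset $\mathcal L$ there is a unique $\nu:\mathcal L\to\mathbb Z$ with
$$1-\Phi(y)=\sum_{x\in\mathcal L,\ x\supseteq y}\nu(x)\qquad(y\in\mathcal L).$$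
Put $Q_x=\bigvee_{i\notin x}m_i$, so that $I(W)\subseteq x$ iff $W\not\models Q_x$. For example, for $Q=R(x,y)\wedge S(z,w)$ with $m_1=R(x,y)$, $m_2=S(z,w)$ we get $\nu(\{1,2\})=0$, $\nu(\{1\})=\nu(\{2\})=1$, $\nu(\emptyset)=-1$, which is the inclusion–exclusion formula $\Pr(\neg Q)=\Pr(\neg m_2)+\Pr(\neg m_1)-\Pr(\neg(m_1\vee m_2))$.

**Lemma 2.** $\mathrm{PQE}_p(Q)$ is #P-hard if $\mathrm{PQE}_p(Q_x)$ is #P-hard for some $x$ with $\nu(x)\neq0$. It is in polynomial time if $\mathrm{PQE}_p(Q_x)$ is in polynomial time for all $x$ with $\nu(x)\ne0$.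

*Proof.* **Step 1: adding certain components.** For a TID $D$ and $y\in\mathcal L$ let $h(y)$ be the probability of $\neg Q$ on $D\uplus W_y$, with the facts of $W_y$ certain. A world $W$ of $D$ then yields the set $I(W)\cup y\in\mathcal L$, and $x\supseteq I(W)\cup y$ iff $x\supseteq I(W)$ and $x\supseteq y$. Taking expectations,
$$h(y)=\sum_{x\supseteq y}\nu(x)\Pr(\neg Q_x),$$
with probabilities over $D$. In particular $\Pr(\neg Q)=h(\emptyset)=\sum_x\nu(x)\Pr(\neg Q_x)$, which proves the second claim.

**Step 2: certain facts from facts of probability $p$.** For the first claim we compute each $h(y)$ with an oracle for $\mathrm{PQE}_p(Q)$. For $K\subseteq W_y$, which has constant size, let $\tilde h(K)$ be the probability of $\neg Q$ on $D\uplus K$ with $K$ certain. With all facts at probability $p$ the oracle gives $\sum_{K'\subseteq K}p^{|K'|}(1-p)^{|K\setminus K'|}\tilde h(K')$. This system is triangular with diagonal entries $p^{|K|}\neq0$, so we solve it by increasing $|K|$ and get $h(y)=\tilde h(W_y)$.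

**Step 3: inversion.** Möbius inversion on $\mathcal L$ turns the numbers $h(y)$ into the numbers $\nu(x)\Pr(\neg Q_x)$. If $\nu(x)\neq0$, dividing by it gives $\Pr(\neg Q_x)$. $\blacksquare$

From now on $Q=\bigvee_iM_i$ with connected $M_i$. A finite instance is a *core* if each of its endomorphisms is an automorphism. Every CQ is equivalent to a core that is a homomorphic image of it, hence connected if the CQ is; for example $R(x,y),R(x,z)$ has core $R(x,y)$. If $M_i\to M_j$ with $i\neq j$, then $M_j$ implies $M_i$ and can be dropped. So we assume that the $M_i$ are cores with no homomorphism $M_i\to M_j$ for $i\ne j$, and call $Q$ *minimized*. If no disjunct is left, $Q$ is false and trivial.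

## 6. A disjunct without a center

**Lemma 3.** Let $Q=\bigvee_iM_i$ be minimized with connected $M_i$, and suppose that some $M=M_i$ has no element lying in all its facts. Then $\mathrm{PQE}_p(Q)$ is #P-hard.

The query $h$ is the smallest example: $x$ misses the fact $T(y,y)$ and $y$ misses $U(x,x)$. The proof finds a copy of $h$ inside $M$.

*Proof.* **Step 1: two elements to blow up.** Let $u$ lie in the maximum number of facts of $M$. We look for facts $e\ni u$ and $g\not\ni u$ with a common element $v$. Some fact $g_0$ avoids $u$. Take a shortest path $u=w_0,w_1,\dots,w_l$ in the graph of $M$ to an element of $g_0$. If $l=1$, let $v=w_1$, $g=g_0$, and let $e$ be a fact on $u,w_1$. If $l\ge2$, let $v=w_1$, let $e$ be a fact on $u,w_1$, and let $g$ be a fact on $w_1,w_2$, which avoids $u$. In both cases $v\ne u$. Let $k_0,k_u,k_v,k_e$ be the numbers of facts containing neither of $u,v$, only $u$, only $v$, both. Then $k_e\ge1$ by $e$ and $k_v\ge1$ by $g$. By the choice of $u$, $k_u+k_e\ge k_v+k_e$, so $k_u\ge1$.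

**Step 2: the instance.** Given a bipartite graph $(X,Y,E)$, let $D$ have elements $X\cup Y\cup(\mathrm{dom}(M)\setminus\{u,v\})$ and facts $\varphi[u/x,v/y]$ for $\varphi\in M$, where $x$ runs over $X$ if $u$ occurs in $\varphi$, $y$ over $Y$ if $v$ occurs, and $xy$ over $E$ if both occur. Let $\pi:D\to M$ send $X$ to $u$, $Y$ to $v$, and fix the rest. It is a homomorphism, and lifts of different facts of $M$ are different.

**Step 3: only the intended copies matter.** *Claim:* $W\subseteq D$ satisfies $Q$ iff $M[u/x,v/y]\subseteq W$ for some $xy\in E$. "If" is clear. For "only if", let $k:M_j\to W$ be a homomorphism. Then $\pi k:M_j\to M$ is a homomorphism, so $j=i$, and $\pi k$ is an automorphism of the core $M$. It is bijective on elements, so the image of $k$ is $\{x,y\}\cup(\mathrm{dom}(M)\setminus\{u,v\})$ for some $x\in X$, $y\in Y$. It is bijective on facts, so each $\varphi\in M$ is $\pi k(\psi)$ for some $\psi\in M$. Then $k(\psi)\in W$ is a lift of $\varphi$ using only these elements, that is, $k(\psi)=\varphi[u/x,v/y]$. For $\varphi=e$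 this gives $xy\in E$. So $M[u/x,v/y]\subseteq W$.

**Step 4: applying Lemma 1.** Call $x$ active if its $k_u$ facts are present, and similarly $y$ ($k_v$ facts) and $xy$ ($k_e$ facts). By the claim $\Pr(Q)=p^{k_0}(1-Z)$, where $Z$ is the probability that no edge $xy$ has $x$, $y$ and $xy$ all active. This is the sum of Lemma 1 with $c(1)=p^{k_u}$, $c(0)=1-p^{k_u}$, $c'(1)=p^{k_v}$, $c'(0)=1-p^{k_v}$, $f(1,1)=1-p^{k_e}$ and $f=1$ otherwise. All these are positive because $k_u,k_v,k_e\ge1$. Finally $\det f=-p^{k_e}\neq0$, $g(0)=1$, and $g(1)=1-p^{k_v+k_e}\ne1$. $\blacksquare$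

## 7. Stars: the probability as a signed sum over down-closed sets

Now let every $M_i$ have an element $z_i$, its *center*, lying in all its facts, and call $M_i$ a *star*. Its facts are loops at $z_i$ and facts between $z_i$ and other elements, the *leaves*. All four disjuncts of $Q_0$ are stars.

**Definitions.** Let $\Sigma=\{R^+,R^-:R\in\sigma\}$, and for $\alpha\subseteq\Sigma$ let $\bar\alpha$ be $\alpha$ with signs exchanged. For a world $W$ and $a\neq b$ the *bundle* from $a$ to $b$ is $W_{ab}=\{R^+:R(a,b)\in W\}\cup\{R^-:R(b,a)\in W\}$, so $W_{ba}=\overline{W_{ab}}$. Let $\kappa_a=\{R:R(a,a)\in W\}$. For $\kappa\subseteq\sigma$ and $\mathcal C\subseteq2^\Sigma$ let $\mathrm{NT}_\kappa(\mathcal C)\in\{0,1\}$ ("no star is triggered") be $0$ iff for some $i$ the loops of $M_i$ at $z_i$ lie in $\kappa$ and, for each leaf $y$ of $M_i$ with bundle $\beta=(M_i)_{z_iy}$, either $\beta\subseteq\alpha$ for some $\alpha\in\mathcal C$, or $\{R:R^+\in\beta\text{ or }R^-\in\beta\}\subseteq\kappa$.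

The first alternative sends the leaf to a neighbor, the second to the image of the center. A homomorphism from $M_i$ chooses an image $a$ of $z_i$ and then an image for each leaf independently, so
$$W\not\models Q\iff \mathrm{NT}_{\kappa_a}(\{W_{ab}:b\ne a\})=1\text{ for all }a.\tag{5}$$

Let $\mathcal G$ be the set of $\alpha\subseteq\Sigma$ such that the loopless two-element instance with bundle $\alpha$ does not satisfy $Q$. It is closed under subsets and under $\alpha\mapsto\bar\alpha$, and it contains $\emptyset$. If $W\not\models Q$, then all $W_{ab}\in\mathcal G$. Let $\mathbb D$ be the set of nonempty down-closed subsets of $\mathcal G$; each contains $\emptyset$. Leaf bundles are nonempty, so $\mathrm{NT}_\kappa(\mathcal C)$ depends only on the down-closure of $\mathcal C\cup\{\emptyset\}$, which for $\mathcal C\subseteq\mathcal G$ belongs to $\mathbb D$. It is contained in $\mathcal D\in\mathbb D$ iff $\mathcal C\subseteq\mathcal D$. By Möbius inversion on $\mathbb D$ there are unique integers $c_\kappa(\mathcal D)$ with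
$$\mathrm{NT}_\kappa(\mathcal C)=\sum_{\mathcal D\in\mathbb D}c_\kappa(\mathcal D)\,[\mathcal C\subseteq\mathcal D]\qquad(\mathcal C\subseteq\mathcal G).\tag{6}$$

Two examples. For $Q=U(x,x),E(x,y)$ a loopless instance never satisfies $Q$, so $\mathcal G=2^\Sigma$. With $\mathcal D_0=\{\alpha:E^+\notin\alpha\}$, the right side of (6) is $[\mathcal C\subseteq\mathcal G]$ if $U\notin\kappa$, $[\mathcal C\subseteq\mathcal D_0]$ if $U\in\kappa$, $E\notin\kappa$, and $0$ if $U,E\in\kappa$. For $Q=R(x,y),S(x,z)$ put $\mathcal D_R=\{\alpha\in\mathcal G:R^+\notin\alpha\}$ and $\mathcal D_S$ likewise. Then $\mathrm{NT}_\emptyset(\mathcal C)=[\mathcal C\subseteq\mathcal D_R]+[\mathcal C\subseteq\mathcal D_S]-[\mathcal C\subseteq\mathcal D_R\cap\mathcal D_S]$, with three states, one of negative coefficient.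

For $\rho\subseteq\sigma$ and $\tau\subseteq\Sigma$, with $\alpha_\tau$ a random subset of $\tau$ containing each element with probability $p$, put
$$C_\rho(\mathcal D)=\sum_{\kappa\subseteq\rho}p^{|\kappa|}(1-p)^{|\rho\setminus\kappa|}c_\kappa(\mathcal D),\qquad f_\tau(\mathcal D,\mathcal D')=\Pr(\alpha_\tau\in\mathcal D,\ \overline{\alpha_\tau}\in\mathcal D'),\qquad S_\rho=\{\mathcal D:C_\rho(\mathcal D)\neq0\}.$$
Then $f_\tau>0$ because $\alpha_\tau=\emptyset$ has positive probability.

**State expansion.** For a TID $D$ with all probabilities $p$, possible loops $\rho_a$ and possible bundles $\tau_{ab}$,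
$$\Pr(\neg Q)=\sum_{(\mathcal D_a)_a}\ \prod_aC_{\rho_a}(\mathcal D_a)\prod_{\{a,b\}}f_{\tau_{ab}}(\mathcal D_a,\mathcal D_b).\tag{7}$$

*Proof.* We first check, for every world $W$, that
$$[W\not\models Q]=\prod_a\sum_{\mathcal D_a}c_{\kappa_a}(\mathcal D_a)\,[W_{ab}\in\mathcal D_a\text{ for all }b\neq a].$$
If all $W_{ab}\in\mathcal G$, this is (5) with (6). If some $W_{ab}\notin\mathcal G$, then $W\models Q$, and the factor of $a$ on the right is $0$ since every $\mathcal D_a\subseteq\mathcal G$. Now expand the product and take expectations. Loops at different elements and bundles on different unordered pairs are independent, the loops at $a$ give $C_{\rho_a}(\mathcal D_a)$, and the pair $\{a,b\}$ gives $\Pr(W_{ab}\in\mathcal D_a,W_{ba}\in\mathcal D_b)=f_{\tau_{ab}}(\mathcal D_a,\mathcal D_b)$. $\blacksquare$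

**Criterion (R).** For all $\rho,\rho'\subseteq\sigma$ and $\tau\subseteq\Sigma$, the matrix $f_\tau|_{S_\rho\times S_{\rho'}}$ has rank $\le1$.

For $Q=U(x,x),E(x,y)$ every $S_\rho$ is contained in $\{\mathcal G,\mathcal D_0\}$. The condition $\alpha\in\mathcal D_0$ concerns only $E^+$, and $\bar\alpha\in\mathcal D_0$ only $E^-$. These are independent, so (R) holds.

If (R) holds, $\mathrm{PQE}_p(Q)$ is in polynomial time. Indeed, only $\mathcal D_a\in S_{\rho_a}$ matter in (7), and on $S_{\rho_a}\times S_{\rho_b}$ each $f_{\tau_{ab}}$ is a function of $\mathcal D_a$ times a function of $\mathcal D_b$. So (7) is a product over $a$ of sums with constantly many terms.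

If (R) fails, (7) contains a bipartite sum with an interaction of rank at least $2$, as in Lemma 1, but with many states and with weights of either sign.

## 8. Many states and signed weights

**Data.** Finite sets $S,S'$; functions $c:S\to\mathbb Q\setminus\{0\}$, $c':S'\to\mathbb Q\setminus\{0\}$ of arbitrary signs; $f:S\times S'\to\mathbb Q_{>0}$; finite sets $\Lambda,\Lambda'$ of functions $S\to\mathbb Q_{>0}$, $S'\to\mathbb Q_{>0}$ that separate the points of $S$, respectively $S'$.

**Problem SPIN** (data fixed). The input is a bipartite graph $(X,Y,E)$ and multiplicities $n_{x,\lambda},n_{y,\lambda'}\in\mathbb N$ in unary. The output is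
$$\sum_{\xi:X\to S,\ \zeta:Y\to S'}\ \prod_xc(\xi_x)\prod_\lambda\lambda(\xi_x)^{n_{x,\lambda}}\ \prod_yc'(\zeta_y)\prod_{\lambda'}\lambda'(\zeta_y)^{n_{y,\lambda'}}\ \prod_{xy\in E}f(\xi_x,\zeta_y).$$

**Lemma 4 (spin lemma).** If $f$ has rank $\ge2$, SPIN is #P-hard.

The proof of Lemma 1 fails here in two places. First, the gadget $H(s,t)=\sum_jc'(j)f(s,j)f(t,j)$ can lose all coupling. For rows $(1,1,1)$ and $(1,2,3)$ and $c'=(1,1,-\frac15)$ we get $H_{00}=\frac95$, $H_{01}=\frac{12}5$, $H_{11}=\frac{16}5$, and $H_{00}H_{11}=\frac{144}{25}=H_{01}^2$, although the rows are not proportional. The remedy is to put a large power of a unary factor on the $Y$-vertex, so that one column dominates and the corrections can be read in order of size. Second, fixing the values of the unary factors no longer fixes the states, since other states can average to the same totals. The remedy is geometric: we take two states that span an edge of a polytope. Then only states on that edge survive, and a two-leg gadget removes those in the interior.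

*Proof.* **Step 1: weighted gadgets.** We want a unary weight on $S'$ with one dominant state. For $s'\neq s''$ in $S'$ the vectors $(\log\lambda'(s'))_{\lambda'}$ and $(\log\lambda'(s''))_{\lambda'}$ differ, so some $k\in\mathbb N^{\Lambda'}$ avoids the finitely many hyperplanes orthogonal to the differences. Then $\mu=\prod_{\lambda'}\lambda'^{\,k_{\lambda'}}$ is injective on $S'$. Write $S'=\{0,\dots,q\}$ with $\mu_0>\mu_1>\dots>\mu_q>0$, and put $c'_j=c'(j)$. For $j\ge1$ put $b_j=c'_j/c'_0\neq0$, $x_j(s)=f(s,j)/f(s,0)$, and $\varepsilon_j=\mu_j/\mu_0\in(0,1)$, strictly decreasing in $j$. A $Y$-vertex carrying $\mu^N$ (multiplicities $Nk_{\lambda'}$) and adjacent exactly to $x$, respectively exactly to $x_1,x_2$, contributes $g_N(\xi_x)$, respectively $H_N(\xi_{x_1},\xi_{x_2})$, where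
$$g_N(s)=\sum_jc'_j\mu_j^Nf(s,j)=c'_0\mu_0^Nf(s,0)\Bigl(1+\sum_{j\ge1}b_jx_j(s)\varepsilon_j^N\Bigr),$$
$$H_N(s,t)=\sum_jc'_j\mu_j^Nf(s,j)f(t,j)=c'_0\mu_0^Nf(s,0)f(t,0)\Bigl(1+\sum_{j\ge1}b_jx_j(s)x_j(t)\varepsilon_j^N\Bigr).$$
The brackets tend to $1$, so we can fix $N_0$ such that for $N\ge N_0$ all $g_N(s)$ and $H_N(s,t)$ are nonzero with the sign of $c'_0$ and all brackets are positive.

**Step 2: a finite set of unary functions that knows all $g_N$.** For a finite set $\mathcal U$ of nowhere zero functions on $S$ let $L(s)=(\log|u(s)|)_{u\in\mathcal U}$. The space of affine dependencies $\{w\in\mathbb R^S:\sum_sw_s=0,\ \sum_sw_sL(s)=0\}$ can only shrink when $\mathcal U$ grows. Choose a finite $\mathcal U$ with $\Lambda\subseteq\mathcal U\subseteq\Lambda\cup\{g_N:N\ge N_0\}$ for which its dimension is minimal. Adding any $g_N$ does not shrink it, so every affine dependency of $L$ also annihilates $\log|g_N|$, for every $N\ge N_0$. This remains true if $\mathcal U$ is enlarged by finitely many $g_N$. As $\Lambda$ consists of positive functions and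 separates points, $L$ is injective.

**Step 3: an edge of $\mathrm{conv}\,L(S)$ with non-proportional rows.** We claim that $g_N/g_{N_0}$ is nonconstant on $S$ for some $N\ge N_0$. Otherwise, for all $s,\tilde s$ and $\vartheta=g_{N_0}(s)/g_{N_0}(\tilde s)$ we would have $\sum_jc'_j\bigl(f(s,j)-\vartheta f(\tilde s,j)\bigr)\mu_j^N=0$ for all $N\ge N_0$. The $\mu_j$ are distinct and positive, so a Vandermonde argument gives $f(s,j)=\vartheta f(\tilde s,j)$ for all $j$. All rows would then be proportional, against rank $\ge2$.

So choose $N_1$ with $d:=\log|g_{N_1}|-\log|g_{N_0}|$ nonconstant; it is nonconstant because $g_{N_1}/g_{N_0}>0$. Put $g_{N_0},g_{N_1}$ into $\mathcal U$. Now $d$ is a linear function of $L$, and it is nonconstant on the polytope $\mathrm{conv}\,L(S)$, hence on its vertices. The vertex–edge graph of a polytope is connected, so there is an edge $[L(s_0),L(s_1)]$ with $d(s_0)\neq d(s_1)$. Rows $s_0,s_1$ of $f$ are not proportional, because $f(s_0,\cdot)=\vartheta f(s_1,\cdot)$ would give $g_N(s_0)=\vartheta g_N(s_1)$ for all $N$ and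 $d(s_0)=d(s_1)$.

By injectivity of $L$ we can list the states on this edge as $s_r$, $r\in R$, with $L(s_r)=(1-r)L(s_0)+rL(s_1)$, where $R\subset[0,1]$ is finite and $0,1\in R$. This is an affine dependency among three values of $L$, so by Step 2
$$\log|g_N(s_r)|=(1-r)\log|g_N(s_0)|+r\log|g_N(s_1)|\qquad(N\ge N_0,\ r\in R).\tag{8}$$

**Step 4: what (8) says about the rows $s_r$.** We read (8) order by order as $N\to\infty$. The constant $\log|c'_0\mu_0^N|$ cancels, since $(1-r)+r=1$. In the limit, $\log f(s_r,0)=(1-r)\log f(s_0,0)+r\log f(s_1,0)$, so $\log f(s_r,0)$ is affine in $r$. Subtract this, and put $a_r=a_r(N)=\sum_{j\ge1}b_jx_j(s_r)\varepsilon_j^N$. What remains is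
$$1+a_r=(1+a_0)\Bigl(\frac{1+a_1}{1+a_0}\Bigr)^r.$$
Let $j^*$ be the least $j\ge1$ with $x_j(s_0)\neq x_j(s_1)$; it exists, as otherwise the rows $s_0,s_1$ would be proportional. Put $\varepsilon=\varepsilon_{j^*}$, $b=b_{j^*}$, $\alpha=x_{j^*}(s_0)$, $\beta=x_{j^*}(s_1)-x_{j^*}(s_0)\neq0$. Then $a_1-a_0=b\beta\varepsilon^N+o(\varepsilon^N)$. Since $a_0\to0$, the quotient is $\frac{1+a_1}{1+a_0}=1+b\beta\varepsilon^N+o(\varepsilon^N)$, and
$$a_r-a_0=(1+a_0)\Bigl[\Bigl(\frac{1+a_1}{1+a_0}\Bigr)^r-1\Bigr]=r\,b\beta\,\varepsilon^N+o(\varepsilon^N).$$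
On the other hand $a_r-a_0=\sum_{j\ge1}b_j\bigl(x_j(s_r)-x_j(s_0)\bigr)\varepsilon_j^N$. If $x_l(s_r)\neq x_l(s_0)$ for some $l<j^*$, the least such $l$ would make this of exact order $\varepsilon_l^N$, which is larger than $\varepsilon^N$; that is impossible. Dividing by $\varepsilon^N$ and letting $N\to\infty$ then gives the coefficient at $j^*$. So for all $r\in R$
$$x_l(s_r)=x_l(s_0)\quad(l<j^*),\qquad x_{j^*}(s_r)=\alpha+\beta r.$$

**Step 5: the two-leg gadget on the edge.** We now show that $H_N$ distinguishes $\{s_0,s_1\}$ from all other pairs on the edge. With $\kappa_N=\sum_{l<j^*}b_lx_l(s_0)^2\varepsilon_l^N\to0$, Step 4 gives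
$$\log|H_N(s_r,s_{r'})|=\log|c'_0\mu_0^N|+\log f(s_r,0)+\log f(s_{r'},0)+\log\bigl(1+\kappa_N+b(\alpha+\beta r)(\alpha+\beta r')\varepsilon^N+o(\varepsilon^N)\bigr).$$
The last logarithm is $\log(1+\kappa_N)+b(\alpha+\beta r)(\alpha+\beta r')\varepsilon^N+o(\varepsilon^N)$, because $1/(1+\kappa_N)\to1$ and the quadratic error is $O(\varepsilon^{2N})$. Expand the product, and use that $\log f(s_r,0)+\log f(s_{r'},0)$ is affine in $r+r'$. For suitable reals $A_N,A'_N$,
$$\log|H_N(s_r,s_{r'})|=A_N+A'_N(r+r')+\omega_N\bigl(rr'+o(1)\bigr),\qquad\omega_N=b\beta^2\varepsilon^N\neq0,$$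
uniformly on the finite set $R\times R$. Put $\eta_N=A'_N+\omega_N/2$ and
$$\hat E(r,r')=\log|H_N(s_r,s_{r'})|-\log|H_N(s_0,s_1)|-\eta_N(r+r'-1).$$
Since $rr'-\frac12(r+r'-1)=\frac12\bigl[rr'+(1-r)(1-r')\bigr]$,
$$\hat E(r,r')=\omega_N\Bigl(\tfrac12\bigl[rr'+(1-r)(1-r')\bigr]+o(1)\Bigr).$$
The bracket is $\ge0$ on $[0,1]^2$, and it vanishes only if $rr'=0$ and $(1-r)(1-r')=0$, that is, $\{r,r'\}=\{0,1\}$. Moreover $\hat E(0,1)=\hat E(1,0)=0$ exactly, since $H_N$ is symmetric. Fix $N\ge N_0$ so large that $\hat E/\omega_N>0$ on $R^2\setminus\{(0,1),(1,0)\}$, and write $H=H_N$, $H_{ij}=H(s_i,s_j)$, $\chi=H_{00}H_{11}/H_{01}^2$. All $H_{ij}$ have the same sign, so $\chi>0$. Also $\log\chi=\hat E(0,0)+\hat E(1,1)$, because the $\eta_N$-terms cancel, and this is nonzero with the sign of $\omega_N$. So $\chi\neq1$.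

**Step 6: the graph.** The rest follows Lemma 1. Let $G=(V,F)$ be a loopless multigraph, $n=|V|$, $m=|F|$, $X=\{v,v':v\in V\}$. For parameters $\ell_u$ ($u\in\mathcal U$), $\ell_1,\ell_2$, give each vertex of $X$ the unary factor $u$ with multiplicity $\ell_u$; if $u=g_{N'}$, this means $\ell_u$ pendant $Y$-vertices carrying $\mu^{N'}$. For each $v$ add $\ell_1$ $Y$-vertices carrying $\mu^N$ adjacent to $v,v'$. For each $vw\in F$ add $\ell_2$ such vertices adjacent to $v,w$ and $\ell_2$ adjacent to $v',w'$. The SPIN output is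
$$\sum_{\xi:X\to S}\prod_xc(\xi_x)\prod_{u\in\mathcal U}\Bigl(\prod_xu(\xi_x)\Bigr)^{\ell_u}\Bigl(\prod_vH(\xi_v,\xi_{v'})\Bigr)^{\ell_1}\Bigl(\prod_{vw\in F}H(\xi_v,\xi_w)H(\xi_{v'},\xi_{w'})\Bigr)^{\ell_2}.$$
There are $|\mathcal U|+2$ bases, a constant number. Each depends only on how often each state or pair of states occurs, so it takes polynomially many explicit values. The extraction principle yields, for every tuple of base values, the sum of $\prod_xc(\xi_x)$ over the $\xi$ attaining it.

**Step 7: selecting complementary pairs.** Take the base values $(u(s_0)u(s_1))^n$ for every $u\in\mathcal U$ and $H_{01}^n$ for the $\ell_1$-base. *Claim:* $\xi$ attains them iff $\{\xi_v,\xi_{v'}\}=\{s_0,s_1\}$ for all $v$. "If" is clear. For "only if", take logarithms of absolute values: $\sum_xL(\xi_x)=n(L(s_0)+L(s_1))$. An edge is a face, so some linear functional has its maximum over $\mathrm{conv}\,L(S)$ exactly on our edge. Applied to this equation with $|X|=2n$, it shows that every $L(\xi_x)$ lies on the edge, so $\xi_x=s_{r_x}$ with $r_x\in R$. Then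 $\sum_xL(\xi_x)=2n\,L(s_0)+\bigl(\sum_xr_x\bigr)(L(s_1)-L(s_0))$, and $L(s_0)\neq L(s_1)$ forces $\sum_xr_x=n$. The $\ell_1$-base gives $\sum_v\bigl(\log|H(s_{r_v},s_{r_{v'}})|-\log|H_{01}|\bigr)=0$, hence
$$\sum_v\hat E(r_v,r_{v'})=0-\eta_N\Bigl(\sum_xr_x-n\Bigr)=0.$$
Each term is zero or has the sign of $\omega_N$, so all are zero, and $\{r_v,r_{v'}\}=\{0,1\}$ for all $v$.

**Step 8: counting.** Encode these $\xi$ by $\phi:V\to\{0,1\}$ with $\xi_v=s_{\phi(v)}$, $\xi_{v'}=s_{1-\phi(v)}$. Then $\prod_xc(\xi_x)=(c(s_0)c(s_1))^n\neq0$. The $\ell_2$-base is $(H_{00}H_{11})^k(H_{01}^2)^{m-k}=H_{01}^{2m}\chi^k$ with $k=\mathrm{mono}(\phi)$. As $\chi>0$ and $\chi\neq1$, different $k$ give different values. So we obtain the number of $\phi$ with $\mathrm{mono}(\phi)=k$ for every $k$, and hence $T_G(3,2)$ by (1), which is #P-hard. $\blacksquare$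

## 9. Proof of Theorem C and Corollary D

*Failure of (R) implies #P-hardness.* Let $Q$ be minimized with all disjuncts stars, and let $f_\tau|_{S_\rho\times S_{\rho'}}$ have rank $\ge2$. We realize SPIN inside (7).

**Step 1: pendant vertices give separating unary factors.** Attach to $x$ a fresh vertex $w$ without loops, with bundle $\tau_{xw}=\theta\subseteq\Sigma$ and no other facts. Since $f_\emptyset=1$ and $C_\emptyset=c_\emptyset$, its sum in (7) is
$$\sum_{\mathcal D_w}c_\emptyset(\mathcal D_w)f_\theta(\mathcal D_x,\mathcal D_w)=\mathbb E\Bigl([\alpha_\theta\in\mathcal D_x]\sum_{\mathcal D_w}c_\emptyset(\mathcal D_w)[\overline{\alpha_\theta}\in\mathcal D_w]\Bigr)=\mathbb E\bigl([\alpha_\theta\in\mathcal D_x]\,\mathrm{NT}_\emptyset(\{\overline{\alpha_\theta}\})\bigr).$$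
The last equality is (6), which applies because $\alpha_\theta\in\mathcal D_x\subseteq\mathcal G$ implies $\overline{\alpha_\theta}\in\mathcal G$. In that case the loopless two-element instance with bundle $\alpha_\theta$ does not satisfy $Q$, so $\mathrm{NT}_\emptyset(\{\overline{\alpha_\theta}\})=1$. So the factor is $\lambda_\theta(\mathcal D_x):=\Pr(\alpha_\theta\in\mathcal D_x)$, which is positive. If $\theta\in\mathcal D$, then $\lambda_\theta(\mathcal D)=1$, because $\mathcal D$ is down-closed. If $\theta\notin\mathcal D$, then $\lambda_\theta(\mathcal D)<1$, because $\alpha_\theta=\theta$ has positive probability. Two different elements of $\mathbb D$ differ in some $\theta$, so $\{\lambda_\theta:\theta\subseteq\Sigma\}$ separates $\mathbb D$.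

**Step 2: the reduction.** Given an input of SPIN, give the $X$-vertices all loops from $\rho$, the $Y$-vertices all loops from $\rho'$, each edge $xy$ the bundle $\tau_{xy}=\tau$, and attach pendants with the prescribed multiplicities. Pairs without facts contribute $f_\emptyset=1$. Then (7) is exactly the SPIN output for $(S,c)=(S_\rho,C_\rho)$, $(S',c')=(S_{\rho'},C_{\rho'})$, $f=f_\tau$ and $\Lambda=\Lambda'=\{\lambda_\theta\}$, restricted to these state sets. The weights are nonzero by definition of $S_\rho,S_{\rho'}$, and $f_\tau>0$. By Lemma 4, $\mathrm{PQE}_p(Q)$ is #P-hard.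

*Assembly.* For a UCQ $Q$ compute $\mathcal L$, $\nu$ and the minimized forms of the $Q_x$. The criterion of Theorem C is:

**(C)** For every $x$ with $\nu(x)\ne0$, all minimized disjuncts of $Q_x$ are stars, and (R) holds for $Q_x$ at $p$.

If (C) holds, each such $\mathrm{PQE}_p(Q_x)$ is in polynomial time by Section 7, hence so is $\mathrm{PQE}_p(Q)$ by Lemma 2. If (C) fails at some $x$ with $\nu(x)\neq0$, then $\mathrm{PQE}_p(Q_x)$ is #P-hard, by Lemma 3 if some disjunct is not a star, and by Steps 1 and 2 otherwise. So $\mathrm{PQE}_p(Q)$ is #P-hard by Lemma 2. All objects in (C), namely $\mathcal L$, $\nu$, cores, $\mathcal G$, $\mathbb D$, $c_\kappa$, $C_\rho$, $S_\rho$, $f_\tau$, are finite and computable from $Q$ and $p$, so (C) is decidable. This proves Theorem C. $\blacksquare$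

*Proof of Corollary D.* If $Q$ is equivalent to a UCQ, apply Theorem C with $p=\frac12$. Otherwise we use the theorem of A. Amarilli (*Uniform Reliability for Unbounded Homomorphism-Closed Graph Queries*, ICDT 2023): over arity-2 signatures, uniform reliability is #P-hard for every homomorphism-closed query not equivalent to a UCQ. Uniform reliability is the problem of counting the $W\subseteq D$ with $W\models Q$, so it is $\mathrm{PQE}_{1/2}(Q)$ up to the factor $2^{|D|}$. Hence $\mathrm{PQE}_{1/2}(Q)$ is #P-hard in this case. The polynomial cases are therefore the UCQs satisfying (C) for $p=\frac12$, up to the case $\mathrm{FP}=\#\mathrm P$. Only this corollary uses the theorem just quoted. $\blacksquare$
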